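# Convergent sequences in categorically compact groups

## Two topologies on $\{0,1\}^{\omega_1}$

Let $B=\{0,1\}^{\omega_1}$ be the group of all $0$–$1$ functions on $\omega_1$ with addition modulo $2$. For $A\subset\omega_1$ put
$$U_A=\{x\in B: x_i=0\text{ for all } i\in A\}.$$
Each $U_A$ is a subgroup, and $U_A\cap U_{A'}=U_{A\cup A'}$. We get two Hausdorff group topologies on $B$. In the first, the sets $U_A$ with $A$ finite form a base at $0$; this is the product topology. In the second, the sets $U_A$ with $A$ countable form a base at $0$. Neither is discrete, since $U_A\neq\{0\}$ whenever $A$ is countable.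

In the product topology let $e_n$ ($n<\omega$) be the function which is $1$ at $n$ and $0$ elsewhere. A neighborhood $U_A$ with $A$ finite contains $e_n$ for every $n\notin A$, so $e_n\to 0$. This is a *nontrivial* convergent sequence: it converges and is not eventually constant.

In the second topology there is none. After a translation, suppose $x_n\to0$ and infinitely many $x_n$ are nonzero. For each $n$ with $x_n\ne0$ choose $a_n$ with $x_n(a_n)=1$, and let $A$ be the countable set of these $a_n$. Then $U_A$ contains no nonzero $x_n$, a contradiction. So a nondiscrete Hausdorff group may have no nontrivial convergent sequence.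

The first topology is compact, the second is not. One feature of compactness is this: if $G$ is compact, then for every $H$ the projection $G\times H\to H$ sends closed sets to closed sets. (If $h$ is not in the projection of the closed set $S$, then $G\times\{h\}$ misses $S$; by compactness of $G$ there is a neighborhood $W$ of $h$ such that $G\times W$ misses $S$.) The second topology violates this, and already for a *subgroup*. Let $D\subset B$ be the countable subgroup of functions with finite support contained in $\omega$, let $H=\{0,1\}^\omega$ with the product topology, and let
$$S=\{(d,d|_\omega):d\in D\}\subset B\times H .$$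
In the second topology $D$ is discrete, since $U_\omega\cap D=\{0\}$. It is closed: if $x$ is nonzero at some $a\notin\omega$, then $x+U_{\{a\}}$ misses $D$, and if $x$ has infinite support contained in $\omega$, then $x+U_\omega$ misses $D$. So $D\times H$ is closed in $B\times H$, and $S$ is closed in it, being the graph of a continuous map with Hausdorff target. The projection of $S$ to $H$ is the set of finitely supported sequences, which is dense in $H$ and not all of $H$, hence not closed.

So we isolate the property that failed. All topological groups in these notes are Hausdorff, and "hom" means group homomorphism.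

**Definition.** A topological group $G$ is *c-compact* (categorically compact) if for each topological group $H$ the projection $G\times H\to H$ sends closed subgroups of $G\times H$ to closed subgroups of $H$.

Compact groups are c-compact. The problem, taken from "Selected topics from the structure theory of topological groups", asks: does every nondiscrete c-compact group have a nontrivial convergent sequence? The answer is yes.

**Theorem A.** Every nondiscrete c-compact group has a nontrivial convergent sequence.

The same machinery gives a stronger statement, Theorem B below, in which Cantor sets and Cantor cubes replace sequences.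

## What closed projections give at once

**Fact 1.** A closed subgroup $A$ of a c-compact group $G$ is c-compact. A closed subgroup of $A\times H$ is closed in $G\times H$, and its projection to $H$ is the same set.

**Fact 2.** If $f:G\to L$ is a continuous surjective hom and $G$ is c-compact, then $L$ is c-compact. If $S\le L\times H$ is closed, then $(f\times\mathrm{id})^{-1}(S)$ is a closed subgroup of $G\times H$, and since $f$ is onto it has the same projection to $H$ as $S$. In particular, a c-compact group stays c-compact under any coarser Hausdorff group topology, and so do its quotients by closed normal subgroups.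

**Fact 3.** If $G$ is c-compact and $f:G\to H$ is a continuous hom, then $f(G)$ is closed in $H$. The graph of $f$ is a closed subgroup of $G\times H$, and its projection to $H$ is $f(G)$.

For example, $\mathbb Z$ with the discrete topology is not c-compact: for irrational $\theta$ the hom $n\mapsto n\theta \bmod 1$ into $\mathbb R/\mathbb Z$ has countable dense image, which is not closed. Likewise $\mathbb Q$ is not c-compact, as it is not closed in $\mathbb R$.

Recall that every group $G$ is a dense subgroup of its Raikov completion, and that $G$ is *Raikov complete* if it equals it. Equivalently, every Cauchy filter (or net) for the two-sided uniformity converges. A sequence $(e_k)$ is Cauchy for this uniformity if for every neighborhood $V$ of $1$ both $e_k^{-1}e_l$ and $e_le_k^{-1}$ lie in $V$ for all large $k,l$. For example, $\mathbb R$ is Raikov complete and $\mathbb Q$ is not. By Fact 3 applied to the inclusion, **c-compact groups are Raikov complete**.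

We use these textbook facts. A first countable group is metrizable (Birkhoff–Kakutani). The Raikov completion of a second countable group is Polish. A continuous bijective hom between Polish groups is a homeomorphism (open mapping theorem).

**Fact 4.** A second countable c-compact group is Polish, because it equals its completion. A countable metrizable c-compact group is discrete: it is second countable, hence Polish, and by the Baire category theorem one of its countably many singletons is open, so all are.

The simplest case of Theorem A is immediate: in a nondiscrete *metrizable* group, choose $y_n\ne1$ in the $n$-th member of a countable base at $1$; then $y_n\to1$. This suggests a plan for general $G$. Find a nondiscrete metrizable quotient $G/N$, take a sequence there, and lift it to $G$.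

## Lifting a sequence through a quotient map

For a metrizable kernel the plan works, with no c-compactness at all.

**Lemma 1.** Let $\pi:X\to Y$ be an open continuous surjective hom with metrizable kernel $K$, and let $y_n\to1$ in $Y$. Then there are $x_n\in X$ with $\pi(x_n)=y_n$ and $x_n\to1$.

*Proof.* **Neighborhoods that see $K$.** We want countably many neighborhoods in $X$ that control the topology of $K$. Let $\{W_k\}$ be a countable base of $K$ at $1$, and write $W_k=K\cap V_k$ with $V_k$ open in $X$. Choose inductively open symmetric neighborhoods $X=U_0\supset U_1\supset\cdots$ of $1$ with
$$U_{k+1}^2\subset U_k\quad\text{and}\quad U_{k+1}\subset V_{k}. \tag{1}$$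
Then $\{U_k\cap K\}_k$ is a base of $K$ at $1$.

**Choice of lifts.** We lift $y_n$ as deep into the $U_k$ as we can. Let $k(n)=\max\{k\le n:y_n\in\pi(U_k)\}$, which makes sense since $\pi(U_0)=Y$, and choose $x_n\in U_{k(n)}$ with $\pi(x_n)=y_n$. Since $\pi$ is open, each $\pi(U_k)$ is a neighborhood of $1$, so $y_n\in\pi(U_k)$ for all large $n$. Hence $k(n)\to\infty$.

**Convergence.** The $U_k$ need not form a base of $X$ at $1$, so we compare $x_n$ with a second lift, which is small in $X$. Let $V$ be a neighborhood of $1$ in $X$, let $O$ be a neighborhood of $1$ with $O^2\subset V$, and let $k\ge1$ satisfy $U_{k-1}\cap K\subset O$. For large $n$ we have $k(n)\ge k$ and $y_n\in\pi(O\cap U_k)$, say $y_n=\pi(z)$ with $z\in O\cap U_k$. Then $z^{-1}x_n\in K$, and since $x_n\in U_{k(n)}\subset U_k$,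
$$z^{-1}x_n\in K\cap U_k^2\subset K\cap U_{k-1}\subset O .$$
So $x_n\in zO\subset O^2\subset V$. $\square$

For an arbitrary kernel the lemma is false, as the following example shows.

**Example.** Let $Y\subset\{0,1\}^\omega$ be the group of finitely supported sequences, with the product topology. Let $K\subset\{0,1\}^{\omega_1}$ be the group of finitely supported functions, and let $\mathbf 1$ be the constant function $1$ on $\omega_1$. The map $\varphi(y)=\left(\sum_i y_i \bmod 2\right)\mathbf 1$ is a hom from $Y$ to $\{0,1\}^{\omega_1}$. Put
$$X=\{(y,\varphi(y)+k):y\in Y,\ k\in K\}\subset Y\times\{0,1\}^{\omega_1},$$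
with the product topology, and let $\pi:X\to Y$ be the projection, with kernel $\{0\}\times K$.

The map $\pi$ is open. If $A\times C$ is a basic open box with $C\ne\emptyset$ and $y\in A\cap Y$, then the second coordinates of the points of $X$ over $y$ form the set $\varphi(y)+K$. This set is dense in $\{0,1\}^{\omega_1}$, so one of its points lies in $C$. Hence $\pi(X\cap(A\times C))=A\cap Y$.

Now $e_n\to0$ in $Y$. Any lifts have the form $(e_n,\mathbf 1+k_n)$. The union of the supports of the $k_n$ is countable, so some $i\in\omega_1$ lies outside all of them, and the $i$-th coordinate of every lift is $1$. So no choice of lifts converges to $0$.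

This $X$ is not c-compact: it is a proper dense subgroup of $\{0,1\}^\omega\times\{0,1\}^{\omega_1}$, contrary to Fact 3. So c-compactness must be used in the lifting. The way to use it is to pass from $G/N$ to $G$ in a transfinite tower of small steps, each with metrizable kernel, so that Lemma 1 handles the successor stages. The limit stages then become the problem. A compatible string of lifts must come from an element of the limit group, and convergence at all earlier stages must imply convergence at the limit stage. The group $X$ shows that even the first can fail. Put $X_m=X/\{(0,k):k\in K,\ k|_m=0\}$ for $m\le\omega$. As a group, $X_m$ consists of the pairs $(y,v|_m)$ with $(y,v)\in X$, so for finite $m$ it is all of $Y\times\{0,1\}^m$. The elements $(0,c|_m)$ with $c=(0,1,0,1,\dots)$ are compatible, but no element of $X_\omega$ projects to all of them, because the second coordinates of $X_\omega$ have finite or cofinite support.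

In the c-compact case closedness of images (Fact 3) takes care of existence. For convergence we shall need that the topology of the limit group is not finer than it has to be. This is a minimality statement, and it is the heart of the proof. It will be proved under a countability condition, which we introduce next.

## $\omega$-narrow groups

**Definition.** A group $G$ is *$\omega$-narrow* if for every neighborhood $U$ of $1$ there is a countable $C\subset G$ with $CU=G$.

A separable group is $\omega$-narrow: if $C$ is countable and dense and $g\in G$, then $gU^{-1}$ has nonempty interior, so it contains some $c\in C$, and $g\in cU$. An uncountable discrete group is not $\omega$-narrow; take $U=\{1\}$. The property passes to images under continuous homs $f$ onto $L$ (if $Cf^{-1}(U)=G$, then $f(C)U=L$), hence to quotients and to coarser group topologies.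

For homs $f_i:G\to P_i$ into topological groups, the *initial topology* is the coarsest topology making all $f_i$ continuous. It is a group topology. The finite intersections of sets $f_i^{-1}(O_i)$, with $O_i$ a neighborhood of $1$ in $P_i$, form a base at $1$, and the topology is Hausdorff exactly when $\bigcap_i\ker f_i=\{1\}$. The product topology on $\{0,1\}^{I}$ is the initial topology of the coordinate projections.

**Guran's theorem** (Arhangel'skii–Tkachenko, *Topological Groups and Related Structures*, Thm 3.4.23). An $\omega$-narrow group is topologically isomorphic to a subgroup of a product of second countable groups. In other words, its topology is the initial topology of a family of continuous homs into second countable groups.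

A general c-compact group comes with no such family. So we first pass to a separable subgroup, and it must remain nondiscrete.

## A nondiscrete separable closed subgroup

The danger is visible in the second topology of the opening example: there the countable subgroup $D$ is closed and discrete. But there $D$ also carried a coarser nondiscrete metrizable topology, the one induced from $\{0,1\}^\omega$, and this contradicted closed projections. We now produce such a $D$ in any nondiscrete group.

**Proposition 2.** Every nondiscrete c-compact group $G$ has a countable subgroup $D$ whose closure $\overline D$ is nondiscrete. Moreover, $D$ has a nondiscrete metrizable group topology $\sigma$ coarser than the subspace topology.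

*Proof.* **Step 1: choosing $x_n$ and $U_n$.** We choose generators of $D$ together with neighborhoods whose traces on $D$ will be a base of $\sigma$. We choose inductively open symmetric neighborhoods $U_n$ of $1$ and points $x_n\in U_n\setminus\{1\}$. Let $F_n$ be the finite set of products of at most $n$ elements of $\{x_i^{\pm1}:i<n\}$, with $F_0=\{1\}$. Put $U_0=G$ and take any $x_0\neq1$. Given $U_n$ and $x_0,\dots,x_n$, the set $F_{n+1}$ is determined and finite, so we can choose $U_{n+1}$ open symmetric with
$$U_{n+1}^2\subset U_n,\qquad gU_{n+1}g^{-1}\subset U_n\ \ (g\in F_{n+1}),\qquad U_{n+1}\cap F_{n+1}=\{1\}. \tag{2}$$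
Then choose $x_{n+1}\in U_{n+1}\setminus\{1\}$, which exists since $G$ is nondiscrete.

**Step 2: the topology $\sigma$.** We check that the traces of the $U_n$ define a group topology. Let $D=\bigcup_nF_n$. Since $F_n\subset F_{n+1}$, this is the subgroup generated by all $x_n$, and it is countable. The sets $U_n\cap D$ are symmetric and decreasing, because $U_{n+1}\subset U_{n+1}^2\subset U_n$, and $(U_{n+1}\cap D)^2\subset U_n\cap D$. If $g\in D$ and $n$ is given, choose $m>n$ with $g\in F_m$; then $gU_mg^{-1}\subset U_{m-1}\subset U_n$ by (2). So the $U_n\cap D$ form a base at $1$ of a group topology $\sigma$ on $D$. It is Hausdorff: if $d\in\bigcap_nU_n\cap D$, then $d\in F_m$ for some $m\ge1$, so $d\in U_m\cap F_m=\{1\}$.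

The topology $\sigma$ is first countable, hence metrizable. It is coarser than the subspace topology, since each $U_n\cap D$ is open in $D$. It is nondiscrete, because $1\ne x_n\in U_n\cap D$ for all $n$.

**Step 3: $D$ is not closed in $G$.** This is where c-compactness is used. If $D$ were closed, it would be c-compact by Fact 1. Then $(D,\sigma)$ would be c-compact by Fact 2, and discrete by Fact 4, a contradiction.

**Step 4: $\overline D$ is nondiscrete.** We reduce to Step 3. If $\overline D$ were discrete, then $D$ would be closed in $\overline D$, hence closed in $G$, contrary to Step 3. $\square$

The group $\overline D$ is c-compact by Fact 1, and it is separable, hence $\omega$-narrow. So for Theorem A we may work with $\omega$-narrow groups.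

## No strictly coarser Hausdorff group topology

A group $(G,\tau)$ with no strictly coarser Hausdorff group topology is called *minimal*. A compact group is minimal, since a continuous bijection from a compact space to a Hausdorff space is a homeomorphism. The discrete group $\mathbb Z$ is not minimal, since the topology with base $\{2^n\mathbb Z\}$ at $0$ is Hausdorff and strictly coarser.

**Proposition 3.** Let $(G,\tau)$ be $\omega$-narrow and c-compact, and let $\sigma\subset\tau$ be a Hausdorff group topology. Then $\sigma=\tau$.

By Fact 2 the proposition also applies to every quotient $G/N$ with $N$ closed normal, since $G/N$ is again $\omega$-narrow and c-compact. We shall mostly use it in this form: *a continuous injective hom from an $\omega$-narrow c-compact group is a topological isomorphism onto its image*. Indeed, pulling back the topology of the image gives a coarser Hausdorff group topology.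

If both topologies were second countable, the proposition would follow at once from Fact 4 and the open mapping theorem. The proof reduces to that situation by capturing each $\tau$-continuous hom by a single $\sigma$-continuous one.

*Proof.* **Step 1: what must be shown.** We turn the statement into one about homs. By Guran's theorem $\tau$ is the initial topology of some $\tau$-continuous homs into second countable groups. So it suffices to show that every $\tau$-continuous hom $f:G\to P$ with $P$ second countable is $\sigma$-continuous. Fix $f$.

**Step 2: the available $\sigma$-continuous homs.** We describe $\sigma$ by homs onto second countable groups. Let $\mathcal G$ be the family of all $\sigma$-continuous homs from $G$ onto second countable groups, up to isomorphism of the target. (So it is a set: each $g\in\mathcal G$ is determined by its kernel and a topology on $G/\ker g$.) If $g_n\in\mathcal G$ for $n<\omega$, then the diagonal product $x\mapsto(g_n(x))_n$, taken onto its image, is again in $\mathcal G$. The group $(G,\sigma)$ is $\omega$-narrow, so Guran's theorem applies to it. Replacing finitely many homs by their diagonal product, we see that the sets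
$$g^{-1}(O),\qquad g\in\mathcal G,\ O\text{ a neighborhood of }1, \tag{3}$$
form a base of $\sigma$ at $1$.

**Step 3: one $g_\infty$ does as well as all $g\in\mathcal G$.** We want $g_\infty\in\mathcal G$ with $\ker g_\infty\subset\ker f$, and begin by making $f(\ker g_\infty)$ as small as possible. For $g\in\mathcal G$ the subgroup $\ker g$ is $\sigma$-closed, hence $\tau$-closed, hence c-compact by Fact 1. So $f(\ker g)$ is closed in $P$ by Fact 3. The complements $P\setminus f(\ker g)$ are open, and $P$, being second countable, is hereditarily Lindelöf, so countably many of them have the same union as all of them. Thus there are $g_n\in\mathcal G$ with $\bigcap_{g\in\mathcal G}f(\ker g)=\bigcap_nf(\ker g_n)$. Let $g_\infty\in\mathcal G$ be the diagonal product of the $g_n$. Since $\ker g_\infty=\bigcap_n\ker g_n$,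
$$f(\ker g_\infty)\subset\bigcap_nf(\ker g_n)=\bigcap_{g\in\mathcal G}f(\ker g)\subset f(\ker g_\infty).$$
So $M:=f(\ker g_\infty)$ is contained in $f(\ker g)$ for every $g\in\mathcal G$.

**Step 4: $M=\{1\}$.** This is what gives $\ker g_\infty\subset\ker f$, and it uses a closed graph. The set $\Gamma=\{(f(x),x):x\in G\}$ is the image of $(G,\tau)$ under a $\tau$-continuous hom into $P\times(G,\sigma)$, so it is closed there by Fact 3. Let $m\in M$. For every basic $\sigma$-neighborhood $g^{-1}(O)$ from (3) we have $m\in f(\ker g)$, so there is $x\in\ker g\subset g^{-1}(O)$ with $f(x)=m$. Then $(m,x)\in\Gamma$. Hence $(m,1)\in\overline\Gamma=\Gamma$, which means $m=f(1)=1$.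

**Step 5: $f$ is $\sigma$-continuous.** Now that $\ker g_\infty\subset\ker f$, we are in the Polish case. Put $h=(f,g_\infty)$, a $\tau$-continuous hom. The groups $h(G)$ and $g_\infty(G)$ are second countable, and they are c-compact by Fact 2, so they are Polish by Fact 4. The projection $p:h(G)\to g_\infty(G)$ is a continuous surjective hom. It is injective, because $g_\infty(x)=g_\infty(y)$ implies $f(x)=f(y)$. By the open mapping theorem $p$ is a homeomorphism. So $f$ is the composition of $g_\infty$, $p^{-1}$ and the projection of $h(G)$ to $P$. As $g_\infty$ is $\sigma$-continuous, so is $f$. $\square$

## A tower of quotients with metrizable steps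

Let $G$ be $\omega$-narrow and c-compact, and let $N$ be a closed normal subgroup. By Guran's theorem the topology of $G$ is the initial topology of continuous homs $f_i:G\to P_i$ ($i<\kappa$, $\kappa$ an ordinal) with $P_i$ second countable. For $\beta\le\alpha\le\kappa$ put
$$N_\alpha=N\cap\bigcap_{i<\alpha}\ker f_i,\qquad G_\alpha=G/N_\alpha,\qquad \pi^\alpha_\beta:G_\alpha\to G_\beta\ \text{ the natural map}. \tag{4}$$
The $N_\alpha$ are closed, normal and decreasing. We have $N_0=N$ and $G_0=G/N$, while $N_\kappa=\{1\}$ and $G_\kappa=G$. All $G_\alpha$ are $\omega$-narrow, c-compact and Raikov complete, and all $\pi^\alpha_\beta$ are continuous, open and onto. So Proposition 3 applies to every $G_\alpha$. For $i<\alpha$ we have $N_\alpha\subset\ker f_i$, so $f_i$ induces a continuous hom $\bar f_i:G_\alpha\to P_i$.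

**(T1)** *The topology of $G_\alpha$ is the initial topology for $\pi^\alpha_0$ and the $\bar f_i$, $i<\alpha$.*

This identifies the topology of each stage. The initial topology is a coarser group topology. It is Hausdorff: if $xN_\alpha$ is in the kernel of all these maps, then $x\in N$ and $f_i(x)=1$ for $i<\alpha$, so $x\in N_\alpha$. Apply Proposition 3.

**(T2)** *$\ker\pi^{\alpha+1}_\alpha=N_\alpha/N_{\alpha+1}$ embeds topologically in $P_\alpha$; in particular it is metrizable.*

This makes the successor steps small. By (T1) the topology of $G_{\alpha+1}$ is initial for $\pi^{\alpha+1}_0$ and the $\bar f_i$, $i\le\alpha$. On $N_\alpha/N_{\alpha+1}$ the map $\pi^{\alpha+1}_0$ is trivial since $N_\alpha\subset N$, and $\bar f_i$ with $i<\alpha$ is trivial since $N_\alpha\subset\ker f_i$. So the subspace topology on the kernel is the initial topology of $\bar f_\alpha$ alone, and $\bar f_\alpha$ is injective there because $N_\alpha\cap\ker f_\alpha=N_{\alpha+1}$.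

For a limit ordinal $\lambda\le\kappa$, the inverse limit $\varprojlim_{\beta<\lambda}G_\beta$ is the subgroup of $\prod_{\beta<\lambda}G_\beta$ of all $(y_\beta)$ with $\pi^\beta_\gamma(y_\beta)=y_\gamma$ for $\gamma\le\beta$, with the subspace topology.

**(T3)** *For limit $\lambda$ the natural map $j:G_\lambda\to L:=\varprojlim_{\beta<\lambda}G_\beta$ is a topological isomorphism.*

This handles the limit steps. The map $j$ is continuous, and injective because $N_\lambda=\bigcap_{\beta<\lambda}N_\beta$. Its image is dense. A basic open set of $L$ restricts finitely many coordinates $\beta_1<\dots<\beta_m$ to open sets $W_1,\dots,W_m$; it is the preimage of the single open set $\bigcap_j(\pi^{\beta_m}_{\beta_j})^{-1}(W_j)$ of $G_{\beta_m}$. If the basic set is nonempty, so is that open set, and it is met by the image of $G_\lambda$, since $G_\lambda\to G_{\beta_m}$ is onto. By Fact 3, $j(G_\lambda)$ is also closed in $L$. So $j$ is a continuous bijective hom, and by Proposition 3 it is a homeomorphism.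

**Proposition 4.** Let $G$ be $\omega$-narrow and c-compact, $N$ a closed normal subgroup, and $y_n\to1$ in $G/N$. Then there are $x_n\in G$ with $x_nN=y_n$ and $x_n\to1$.

*Proof.* We climb the tower (4). By recursion on $\alpha\le\kappa$ we construct sequences $(x^\alpha_n)_n$ in $G_\alpha$ converging to $1$ with $\pi^\alpha_\beta(x^\alpha_n)=x^\beta_n$ for $\beta\le\alpha$.

**Start.** Put $x^0_n=y_n$.

**Successor step.** We lift from $G_\alpha$ to $G_{\alpha+1}$. The map $\pi^{\alpha+1}_\alpha$ is open, continuous and onto with metrizable kernel by (T2), so Lemma 1 gives $x^{\alpha+1}_n\to1$ with $\pi^{\alpha+1}_\alpha(x^{\alpha+1}_n)=x^\alpha_n$. Compatibility with smaller $\beta$ follows from $\pi^{\alpha+1}_\beta=\pi^\alpha_\beta\circ\pi^{\alpha+1}_\alpha$.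

**Limit step.** We assemble the lifts found so far. For each $n$ the string $(x^\beta_n)_{\beta<\lambda}$ lies in $L$, so by (T3) a unique $x^\lambda_n\in G_\lambda$ projects to all $x^\beta_n$. In $L$, convergence is convergence of every coordinate, so the strings converge to $1$ in $L$. As $j$ is a homeomorphism, $x^\lambda_n\to1$ in $G_\lambda$.

Take $x_n=x_n^\kappa$. $\square$

## Proof of Theorem A

*Proof.* **Step 1: reduction.** We arrange that Proposition 4 applies. By Proposition 2 and Fact 1 the group contains a nondiscrete closed separable c-compact subgroup, and a nontrivial convergent sequence in the subgroup is one in the group. So let $G$ be nondiscrete, c-compact and $\omega$-narrow.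

**Step 2: a nondiscrete second countable image.** *There is a continuous hom $f$ from $G$ to a second countable group with $f(G)$ nondiscrete.* This will provide the metrizable quotient. Let $(f_i)_{i\in I}$ be homs into second countable groups $P_i$ whose initial topology is the topology of $G$. If some $f_i(G)$ is nondiscrete, we are done.

Otherwise all $\ker f_i$ are open. Their finite intersections form a base at $1$, because a basic neighborhood $\bigcap_{i\in F}f_i^{-1}(O_i)$, $F$ finite, contains $\bigcap_{i\in F}\ker f_i$. Since $G$ is nondiscrete, each finite intersection is $\ne\{1\}$, and since $G$ is Hausdorff, $\bigcap_{i\in I}\ker f_i=\{1\}$. So we can choose finite sets $F_0\subset F_1\subset\cdots$ in $I$ for which $H_n=\bigcap_{i\in F_n}\ker f_i$ is strictly decreasing: given $F_n$, pick $1\ne x\in H_n$ and $i\in I$ with $f_i(x)\ne1$, and let $F_{n+1}=F_n\cup\{i\}$. Let $f$ be the diagonal product of the $f_i$, $i\in\bigcup_nF_n$, a continuous hom into the second countable group $\prod_{i\in\bigcup_nF_n}P_i$. A basic neighborhood of $1$ in $f(G)$ restricts only finitely many coordinates, all in some $F_n$, so it contains $f(H_n)$. Since $H_n\supsetneq H_{n+1}\supset\ker f$, we have $f(H_n)\neq\{1\}$.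 So no neighborhood of $1$ in $f(G)$ is trivial, and $f(G)$ is nondiscrete.

**Step 3: lifting.** We take a sequence in the quotient and pull it up. Let $N=\ker f$. The induced map $G/N\to f(G)$ is a continuous bijective hom, so by Proposition 3 for $G/N$ it is a topological isomorphism. Hence $G/N$ is metrizable and nondiscrete, and there are $y_n\ne1$ in $G/N$ with $y_n\to1$. Proposition 4 gives $x_n\to1$ in $G$ with $x_nN=y_n$. Then $x_n\ne1$ for all $n$, so the sequence is not eventually constant. $\blacksquare$

## From sequences to Cantor cubes

The tower lifts more than sequences. Here $w(G)$ denotes the weight, the least cardinality of a base. A space is *zero-dimensional* if it has a base of clopen sets, and a *Cantor set* is a homeomorphic copy of $\{0,1\}^\omega$.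

**Theorem B.** Let $G$ be a c-compact group.

(i) If $G$ is $\omega$-narrow and $N$ is a closed normal subgroup, then every continuous map from a compact zero-dimensional Hausdorff space $Z$ to $G/N$ lifts to a continuous map $Z\to G$.

(ii) If $G$ is $\omega$-narrow and nondiscrete, then $G$ contains a homeomorphic copy of $\{0,1\}^{w(G)}$. Consequently $|G|=2^{w(G)}$.

(iii) The following are equivalent: (a) $G$ is discrete; (b) every countable subgroup of $G$ is closed; (c) $G$ has no nontrivial convergent sequence; (d) $G$ has no infinite compact subset; (e) $G$ contains no Cantor set. In particular a nondiscrete c-compact group contains a Cantor set and has at least $2^\omega$ elements.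

The exponent in (ii) is optimal, since $w(\{0,1\}^\lambda)=\lambda$ for infinite $\lambda$ and weight does not increase when passing to subspaces. (The inequality $\le$ is clear. In a compact space with an infinite base of size $\nu$, each clopen set is a finite union of base members, so there are at most $\nu$ clopen sets; and $\{0,1\}^\lambda$ has the $\lambda$ clopen sets $\{x:x_i=0\}$.)

Proposition 4 corresponds to $Z=\{0,1,2,\dots\}\cup\{\infty\}$. For general $Z$ we replace Lemma 1 by a lemma that lifts all points of $Z$ at once. Now the lifts are built by successive approximation, so completeness is needed, and we must control left and right quotients simultaneously.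

**Lemma 5.** Let $X$ be a Raikov complete group, $K$ a closed normal metrizable subgroup, $\pi:X\to X/K$ the quotient map, $Z$ a compact zero-dimensional Hausdorff space and $\varphi:Z\to X/K$ continuous. Then there is a continuous $s:Z\to X$ with $\pi s=\varphi$.

*Proof.* Let $U_k$ be as in (1): open symmetric neighborhoods of $1$ with $U_0=X$ and $U_{k+1}^2\subset U_k$, such that $\{U_k\cap K\}$ is a base of $K$ at $1$. For $z\in Z$ let $E_z=\pi^{-1}(\varphi(z))$, a closed coset of $K$.

**Step 1: approximations.** We prescribe $s$ up to error $U_k$ on the pieces of finer and finer partitions. We construct finite clopen partitions $\mathcal P_k$ of $Z$, with $\mathcal P_{k+1}$ refining $\mathcal P_k$, and for $P\in\mathcal P_k$ a point $x_P$ and an open set $O_P$ with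
$$O_P\subset x_PU_k\cap U_kx_P,\qquad\varphi(P)\subset\pi(O_P),\qquad \overline{O_{P'}}\subset O_P\ \text{ if } P'\in\mathcal P_{k+1},\ P'\subset P. \tag{5}$$
Start with $\mathcal P_0=\{Z\}$, $x_Z=1$, $O_Z=X$. Given $P\in\mathcal P_k$ and $z_0\in P$, the second condition in (5) lets us pick $x\in O_P\cap E_{z_0}$. By regularity there is an open $O\ni x$ with $\overline O\subset O_P$ and $O\subset xU_{k+1}\cap U_{k+1}x$. Since $\pi$ is open and $\varphi$ continuous, $\{z\in P:\varphi(z)\in\pi(O)\}$ is an open set containing $z_0$, so it contains a clopen neighborhood of $z_0$. By compactness finitely many of these clopen sets cover $P$. Make them disjoint by subtracting from each the earlier ones, discard empty sets, and keep for each remaining piece $P'$ the corresponding $x$ and $O$ as $x_{P'}$ and $O_{P'}$. Doing this for every $P\in\mathcal P_k$ gives $\mathcal P_{k+1}$.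

**Step 2: definition of $s$.** We pass to the limit inside each coset. Fix $z$, let $P_k(z)$ be the member of $\mathcal P_k$ containing $z$, and choose $e_k\in O_{P_k(z)}\cap E_z$. Let $l,m\ge k\ge1$. Then $e_l,e_m\in O_{P_k(z)}$, since the sets $O_{P_k(z)}$ decrease with $k$. By (5), $e_m^{-1}e_l$ and $e_le_m^{-1}$ lie in $U_k^2$. Both lie in $K$, because $e_l$ and $e_m$ are in the same coset of the normal subgroup $K$. So both lie in $U_k^2\cap K\subset U_{k-1}\cap K$. As the $U_k\cap K$ form a base of $K$ at $1$, the sequence $(e_k)$ is Cauchy in the two-sided uniformity of $X$, and it converges to some $s(z)$ because $X$ is Raikov complete. Since $E_z$ is closed, $s(z)\in E_z$, so $\pi s=\varphi$. Since $e_l\in O_{P_k(z)}$ for $l\ge k$, and by the third condition in (5),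
$$s(z)\in\bigcap_k\overline{O_{P_k(z)}}=\bigcap_kO_{P_k(z)}. \tag{6}$$

**Step 3: continuity at $z$.** The argument is that of Lemma 1: compare with a lift that is small in $X$. Let $V$ be a neighborhood of $1$, $O$ a neighborhood of $1$ with $O^2\subset V$, and $k\ge2$ with $U_{k-2}\cap K\subset O$. For $z'\in P_k(z)$ we have $P_k(z')=P_k(z)$, so by (6) both $s(z)$ and $s(z')$ lie in $O_{P_k(z)}$, and $s(z)^{-1}s(z')\in U_k^2\subset U_{k-1}$. For $z'$ close enough to $z$ we also have $\varphi(z)^{-1}\varphi(z')\in\pi(O\cap U_{k-1})$, a neighborhood of $1$; write $\varphi(z)^{-1}\varphi(z')=\pi(w)$ with $w\in O\cap U_{k-1}$. Then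
$$w^{-1}s(z)^{-1}s(z')\in K\cap U_{k-1}^2\subset K\cap U_{k-2}\subset O,$$
so $s(z)^{-1}s(z')\in O^2\subset V$. $\square$

*Proof of Theorem B(i).* Run the tower (4) for $N$ and construct by recursion compatible continuous maps $s_\alpha:Z\to G_\alpha$, starting with the given map $s_0:Z\to G_0=G/N$. At a successor apply Lemma 5 with $X=G_{\alpha+1}$, which is Raikov complete, and $K=\ker\pi^{\alpha+1}_\alpha$, which is metrizable by (T2). Since $\pi^{\alpha+1}_\alpha$ is open, $X/K$ is $G_\alpha$ topologically. At a limit $\lambda$ the maps $s_\beta$, $\beta<\lambda$, combine to a continuous map into $\varprojlim_{\beta<\lambda}G_\beta$, which is $G_\lambda$ by (T3). The map $s_\kappa:Z\to G$ is the lift. $\square$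

*Proof of Theorem B(ii).* Let $\kappa=w(G)$, which is infinite because $G$ is nondiscrete. If $\kappa=\omega$, then $G$ is Polish by Fact 4 and has no isolated points, so it contains a Cantor set by the classical theorem on Polish spaces. Let now $\kappa>\omega$.

**Step 1: a tower of length $\kappa$.** We index the homs economically. Fix a base at $1$ of size at most $\kappa$. By Guran's theorem, taking finite diagonal products, each of its members contains a set $f^{-1}(O)$ with $f$ a continuous hom to a second countable group and $O$ a neighborhood of $1$. At most $\kappa$ homs arise in this way, and their initial topology is the topology of $G$. So in (4) we may use a family $(f_i)_{i<\kappa}$, with repetitions allowed. Take $N=G$, so that $G_0=\{1\}$.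

**Step 2: there are $\kappa$ nontrivial steps.** Each nontrivial step will contribute one factor $\{0,1\}$. Let $R=\{\alpha<\kappa:N_{\alpha+1}\ne N_\alpha\}$. Suppose $x\in\ker f_i$ for all $i\in R$. Then $x\in N_\alpha$ for all $\alpha\le\kappa$ by induction. This is clear for $\alpha=0$. If $x\in N_\alpha$ and $\alpha\in R$, then $x\in N_\alpha\cap\ker f_\alpha=N_{\alpha+1}$. If $x\in N_\alpha$ and $\alpha\notin R$, then $N_{\alpha+1}=N_\alpha$. At limits use $N_\lambda=\bigcap_{\beta<\lambda}N_\beta$. So $x\in N_\kappa=\{1\}$. Hence the initial topology of $(f_i)_{i\in R}$ is Hausdorff, and by Proposition 3 it is the topology of $G$. So $G$ embeds in a product of $|R|$ second countable groups, and $\kappa=w(G)\le|R|\cdot\omega$. As $\kappa>\omega$ and $R\subset\kappa$, we get $|R|=\kappa$.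

**Step 3: embedding the cube.** We build the copy of $\{0,1\}^R$ stage by stage. By recursion on $\alpha\le\kappa$ we construct continuous injections $e_\alpha:\{0,1\}^{R\cap\alpha}\to G_\alpha$ such that, for $\beta\le\alpha$ and every $z$,
$$\pi^\alpha_\beta(e_\alpha(z))=e_\beta(z|_{R\cap\beta}). \tag{7}$$

* The map $e_0$ is the unique map from the one-point space to $G_0=\{1\}$.
* If $\alpha\notin R$, then $G_{\alpha+1}=G_\alpha$ and $R\cap(\alpha+1)=R\cap\alpha$; put $e_{\alpha+1}=e_\alpha$.
* If $\alpha\in R$, let $s:\{0,1\}^{R\cap\alpha}\to G_{\alpha+1}$ be a continuous lift of $e_\alpha$, which exists by (T2) and Lemma 5. Fix $1\ne\nu\in\ker\pi^{\alpha+1}_\alpha$ and put $e_{\alpha+1}(z,\varepsilon)=s(z)\nu^\varepsilon$ for $z\in\{0,1\}^{R\cap\alpha}$, $\varepsilon\in\{0,1\}$. This is continuous, and $\pi^{\alpha+1}_\alpha(e_{\alpha+1}(z,\varepsilon))=e_\alpha(z)$, so (7) holds. If $s(z)\nu^\varepsilon=s(z')\nu^{\varepsilon'}$, applying $\pi^{\alpha+1}_\alpha$ gives $e_\alpha(z)=e_\alpha(z')$, so $z=z'$. Then $\nu^\varepsilon=\nu^{\varepsilon'}$, so $\varepsilon=\varepsilon'$.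
* If $\lambda$ is a limit, the maps $z\mapsto e_\beta(z|_{R\cap\beta})$, $\beta<\lambda$, are compatible by (7), and by (T3) they define a continuous map $e_\lambda:\{0,1\}^{R\cap\lambda}\to G_\lambda$. It is injective: distinct points differ in some coordinate $i\in R\cap\lambda$, so their restrictions to $R\cap(i+1)$ differ, and $e_{i+1}$ is injective.

The map $e_\kappa:\{0,1\}^R\to G$ is a continuous injection from a compact space to a Hausdorff space, hence an embedding, and $|R|=w(G)$.

**Step 4: cardinality.** We compare the two bounds, now for any infinite $w(G)$. The embedded cube gives $|G|\ge2^{w(G)}$. Conversely, $G$ embeds in a product of $w(G)$ second countable groups (by the argument of Step 1, which is valid for $\kappa=\omega$ too), and each of these has size at most $2^\omega$. So $|G|\le(2^\omega)^{w(G)}=2^{w(G)}$. $\square$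

*Proof of Theorem B(iii).* In a discrete group all subsets are closed, compact sets are finite, and convergent sequences are eventually constant. So (a) implies (b), (c), (d) and (e). Also (d)$\Rightarrow$(c), because a nontrivial convergent sequence together with its limit is an infinite compact set, and (d)$\Rightarrow$(e), because a Cantor set is infinite and compact. It remains to return to (a) from (b), (c) and (e); then (d)$\Rightarrow$(c)$\Rightarrow$(a) takes care of (d).

**(b)$\Rightarrow$(a).** If $G$ is nondiscrete, then Proposition 2 provides a countable subgroup $D$, and by Step 3 of its proof $D$ is not closed.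

**(c)$\Rightarrow$(a).** This is Theorem A.

**(e)$\Rightarrow$(a).** If $G$ is nondiscrete, then by Proposition 2 and Fact 1 it has a closed nondiscrete separable c-compact subgroup $H$. By (ii), $H$ contains a copy of $\{0,1\}^{w(H)}$ with $w(H)\ge\omega$, and this cube contains a Cantor set: let $\omega$ of the coordinates vary and fix the others.

The last statement of (iii) follows from (e)$\Rightarrow$(a), since a Cantor set has $2^\omega$ points. $\blacksquare$
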